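\title{Continua with the $3$-Midset and the $4$-Midset Property}

\begin{abstract}
A metric space has the $n$-midset property if any two distinct points have exactly $n$ points equidistant from both. It was conjectured that no continuum has this property for $n>2$. We disprove the conjecture by constructing continua with the $3$-midset property and a continuum with the $4$-midset property. Each is a cycle with arms attached, carrying a metric in which every edge of the cycle is paired with an arm. If no vertex is equidistant from two given points, then exactly one edge of each pair contains an equidistant point, and only one; equidistant vertices turn out not to change the total. For $n=3$ we have a one-parameter family of such metrics, and we determine exactly which parameters work.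
\end{abstract}

\section{Midsets and the conjecture}

Let $(X,\rho)$ be a metric space. The \emph{midset} of two points $x,y\in X$ is
\[
M(x,y)=\{z\in X:\rho(x,z)=\rho(y,z)\}.
\]
If there is an integer $n$ such that $M(x,y)$ has exactly $n$ points for every pair of distinct points $x,y$, then $X$ has the \emph{$n$-midset property}, or $n$-MP. A \emph{continuum} is a compact, connected metric space with more than one point.

The midset separates the open set of points nearer to $x$ from the open set of points nearer to $y$. In a connected space it is therefore nonempty when $x\ne y$. A compact interval has the $1$-MP: the midset is the midpoint. A round circle in the Euclidean plane has the $2$-MP: the perpendicular bisector of a chord passes through the center and meets the circle in two points. Known results suggest that there is little beyond these examples. A connected metric space with the $1$-MP is homeomorphic to a subset of the real line. Among continua lying in the plane with the Euclidean metric, only a simple closed curve can have the $2$-MP, and none has the $3$-MP. The following conjecture comes from \cite{TMP}.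

\begin{quote}
\textbf{Conjecture.} No continuum has the $n$-MP for $n>2$.
\end{quote}

The most familiar metrics on graphs support it. Let $X$ be a finite graph with a path-length metric, subdivided so that it has no loops. Let $\ell$ be its shortest edge length, and suppose three distinct edges meet at a vertex $v$. Choose points $p,q$ on two of them at the same distance $\varepsilon$ from $v$, where $0<\varepsilon<\ell/3$. Every point $z$ on the third edge within $\varepsilon$ of $v$ satisfies
\[
\rho(p,z)=\varepsilon+\rho(v,z)=\rho(q,z)\le 2\varepsilon,
\]
because a path from $p$ or $q$ to $z$ that leaves its first edge at the end other than $v$ is longer than $2\varepsilon$. So $M(p,q)$ is infinite: with a path metric, branching destroys the property. Nevertheless the conjecture is false.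

\begin{theorem}\label{thm:main}
There are continua with the $3$-MP, and there is a continuum with the $4$-MP.
\end{theorem}

The examples are graphs with branch points, but their metrics are not path metrics. Section~\ref{sec:construction} explains how one is led to them and Section~\ref{sec:example} computes three midsets by hand. Section~\ref{sec:criterion} gives a sufficient criterion for the $n$-MP, valid for every $n\ge3$ (Theorem~\ref{thm:criterion}), and Section~\ref{sec:examples} verifies it for explicit metrics with $n=3$ and $n=4$ (Theorem~\ref{thm:examples}), which proves Theorem~\ref{thm:main}. Section~\ref{sec:sharp} finds all parameters that work in the family for $n=3$ (Theorem~\ref{thm:sharp}). We verify the criterion only for $n=3,4$ and make no claim about $n\ge5$.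

\section{Edges in pairs: the construction}\label{sec:construction}

\subsection*{The idea}
Fix $p\ne q$ in a metric graph $(X,d)$ and put
\[
h(z)=d(p,z)-d(q,z),\qquad\text{so that}\qquad M(p,q)=h^{-1}(0).
\]
Suppose for a moment that $h$ is affine on every edge and nonzero at every vertex. Then an edge contains one zero of $h$ if $h$ has opposite signs at its ends, and none otherwise, so $|M(p,q)|$ is the number of edges along which $h$ changes sign. On a cycle $v_1v_2\cdots v_n$ this number is always even, and it may vary with $p$ and $q$.

To make it constant, give each edge $B_i=[v_i,v_{i+1}]$ a companion $A_i$ that starts at the same vertex $v_i$ and ends at a new vertex where $h$ has the value $-h(v_{i+1})$. Then $h$ changes sign along exactly one edge of each pair $B_i,A_i$, and the total is $n$ for every sign pattern.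

The new vertex, call it $v_{i+1}^*$, must satisfy $h(v_{i+1}^*)=-h(v_{i+1})$ for all $p$ and $q$. This says that $d(p,v_{i+1}^*)+d(p,v_{i+1})$ does not depend on $p$: the vertices $v_{i+1}$ and $v_{i+1}^*$ must behave like antipodal points on a circle. We also want $h$ to be affine on edges, as far as possible, so $d(x,\cdot)$ should be affine on each edge that does not contain $x$ in its interior. Applied to each variable in turn, this requirement determines the distance between points on different edges from the distances between vertices. The following construction implements these two demands.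

\subsection*{The graph and the distances between vertices}
Let $n\ge3$ and take indices in $\mathbb Z_n$. The graph $X_n$ has $2n$ vertices $v_i,v_i^*$ and $2n$ edges
\[
B_i=[v_i,v_{i+1}],\qquad A_i=[v_i,v_{i+1}^*]\qquad(i\in\mathbb Z_n).
\]
It is a cycle with an arm $A_i$ attached at each $v_i$; see Figure~\ref{fig:graph}. It is compact and connected, and since $n\ge3$, distinct edges share at most one vertex. Put $(v_i^*)^*=v_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (90:1)--(210:1)--(330:1)--cycle;
\draw[thick] (90:1)--(90:2.1);
\draw[thick] (210:1)--(210:2.1);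
\draw[thick] (330:1)--(330:2.1);
\foreach \a in {90,210,330} {\fill (\a:1) circle (1.5pt); \fill (\a:2.1) circle (1.5pt);}
\node[right] at (85:1.1) {$v_1$};
\node[above left] at (210:1) {$v_2$};
\node[above right] at (330:1) {$v_3$};
\node[above] at (90:2.1) {$v_2^*$};
\node[left] at (210:2.1) {$v_3^*$};
\node[right] at (330:2.1) {$v_1^*$};
\node[left] at (90:1.6) {$A_1$};
\node[below right] at (210:1.6) {$A_2$};
\node[below left] at (330:1.6) {$A_3$};
\node[left] at (150:0.5) {$B_1$};
\node[below] at (270:0.5) {$B_2$};
\node[right] at (30:0.5) {$B_3$};
\end{tikzpicture}
\caption{The graph $X_3$. The arm $A_i$ is the companion of the edge $B_i=[v_i,v_{i+1}]$: it also starts at $v_i$, and it ends at the antipode $v_{i+1}^*$ of the other end of $B_i$. The picture shows the graph only; lengths have no meaning.}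
\label{fig:graph}
\end{figure}

Let $\delta:\mathbb Z_n\to[0,\infty)$ be even with $\delta(0)=0$, let $m>0$, and put
\[
d(v_i,v_j)=d(v_i^*,v_j^*)=\delta(i-j),\qquad
d(v_i,v_j^*)=d(v_j^*,v_i)=m-\delta(i-j).
\]
Then for all vertices $a,c$,
\begin{equation}\label{eq:antipode}
d(a^*,c)=m-d(a,c),
\end{equation}
and, applying this in both variables, $d(a^*,c^*)=d(a,c)$.

\subsection*{Extension to the graph}
Parametrize each edge affinely by $[0,1]$, writing $(1-s)a+sb$ for the point of $[a,b]$ with parameter $s$. For $x=(1-s)a+sb$ and $y=(1-t)a+tb$ on the same edge put
\[
d(x,y)=|s-t|\,d(a,b).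
\]
For $x=(1-s)a+sb$ and $y=(1-t)c+te$ on different edges $[a,b]\ne[c,e]$ put
\[
d(x,y)=(1-s)(1-t)\,d(a,c)+(1-s)t\,d(a,e)+s(1-t)\,d(b,c)+st\,d(b,e).
\]
Neither value changes if the direction of an edge is reversed. Apart from this, a pair $x,y$ can be represented in several ways only if one of the points, say $x$, is a vertex. Then each representation gives, along the edge chosen for $y$, the affine interpolation of the vertex distances from $x$. For the second formula this is seen by putting $s=0$ or $s=1$. For the first, with $x=a$, we have $t\,d(a,b)=(1-t)d(a,a)+t\,d(a,b)$, and the case $x=b$ is the same with the ends exchanged. If $y$ is not a vertex, its edge is unique; if $y$ is a vertex, every representation gives the vertex distance. So $d$ is well defined. It is symmetric, and it is continuous on $X_n\times X_n$, since it is continuous on each of the finitely many closed sets $E\times F$ with $E,F$ edges. The formulas also give the following property.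

\begin{quote}
\textbf{(P)} If $x$ is not in the interior of the edge $E$, then $y\mapsto d(x,y)$ is affine on $E$.
\end{quote}

\noindent Indeed, $x$ is then an endpoint of $E$ or lies on a different edge.

The functions
\[
x_i(p)=d(v_i,p)\qquad(i\in\mathbb Z_n)
\]
serve as coordinates on $X_n$. By (P) each $x_i$ is affine on every edge. Moreover
\begin{equation}\label{eq:antipodal}
d(v_i^*,p)=m-x_i(p)\qquad\text{for all }p\in X_n,
\end{equation}
because this holds at vertices by \eqref{eq:antipode} and both sides are affine on every edge. For $p,q\in X_n$ let $h=d(p,\cdot)-d(q,\cdot)$ as above, and let $\Delta_i=x_i(p)-x_i(q)$. Then \eqref{eq:antipodal} gives, as intended,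
\begin{equation}\label{eq:signs}
h(v_i)=\Delta_i,\qquad h(v_i^*)=-\Delta_i .
\end{equation}

\section{The smallest case by hand}\label{sec:example}

Let $n=3$ and $\delta(\pm1)=1$, and write $\mu=m-1$. For $i\ne j$,
\[
d(v_i,v_j)=d(v_i^*,v_j^*)=1,\qquad d(v_i,v_j^*)=\mu,\qquad d(v_i,v_i^*)=1+\mu .
\]
Assume $\frac12<\mu<1$; that $d$ is then a metric is shown in Sections~\ref{sec:criterion} and~\ref{sec:examples}. We compute three midsets $M(p,q)$, using \eqref{eq:signs} and the fact that, by (P), $h$ is affine on every edge that contains neither $p$ nor $q$ in its interior. Parameters on $B_i$ and $A_i$ run from $v_i$ to the other end.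

\medskip\noindent\emph{No zeros at vertices: $p=v_3$, $q=v_3^*$.} Here $(\Delta_1,\Delta_2,\Delta_3)=(1-\mu,\,1-\mu,\,-1-\mu)$, with signs $(+,+,-)$. In the first pair of edges, $B_1$ has end signs $(+,+)$ and $A_1$ has $(+,-)$. In the second, $B_2$ has $(+,-)$ and $A_2$ has $(+,+)$. In the third, $B_3$ has $(-,+)$ and $A_3$ has $(-,-)$. So $M(p,q)$ consists of three points: the midpoint of $A_1$, the point of $B_2$ with parameter $\frac{1-\mu}2$, and the point of $B_3$ with parameter $\frac{1+\mu}2$.

\medskip\noindent\emph{Zeros at vertices: $p=v_1$, $q=v_2$.} Here $(\Delta_1,\Delta_2,\Delta_3)=(-1,1,0)$, so $v_3$ and $v_3^*$ are equidistant. In the pair $B_1,A_1$ only $B_1$ changes sign, and it contributes its midpoint. Each of $B_2,A_2,B_3,A_3$ has exactly one end where $h=0$, and has no other zero. So $M(p,q)$ consists of $v_3$, $v_3^*$, and the midpoint of $B_1$. The two vertices replace the two interior zeros that the second and third pairs would otherwise contribute.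

\medskip\noindent\emph{A kink: $p$ the midpoint of $B_1$, $q=v_3^*$.} Here $(\Delta_1,\Delta_2,\Delta_3)=(\frac12-\mu,\,\frac12-\mu,\,-\mu)$, all negative. The edges $B_2,B_3$ have no zero and each arm has one, with parameters $\frac12$, $\frac{2\mu-1}{4\mu-1}$, and $\frac{2\mu}{4\mu-1}$ on $A_1$, $A_2$, and $A_3$. On $B_1$ the function $h$ is not affine: at parameter $t$ it equals $|\frac12-t|-\mu$, with a downward kink at $p$. It has no zero there, because its end values are negative. Again there are three points.

\medskip
The examples also show what has to be controlled. In the first, if $\mu$ were equal to $1$, then $h$ would vanish at both ends of $B_1$ and hence on all of $B_1$. In the third, a kinked function with two nonnegative end values would have two zeros on one edge. Already at $\mu=\frac12$, $h$ would vanish at $v_1,v_2,v_1^*,v_2^*$, giving too many equidistant points. Conditions (I) and (S) below exclude these two defects.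

Finally, we see how the metric escapes the obstruction that branching presents to path metrics. Let $p\in B_1$ and $q\in B_2$ be at distance $\varepsilon\in(0,1)$ from $v_2$, and let $z\in A_2$ have parameter $t>0$. Then $h(v_2)=0$ and
\[
h(v_3^*)=\mu-\bigl((1-\varepsilon)\mu+\varepsilon(1+\mu)\bigr)=-\varepsilon,
\]
so $h(z)=-\varepsilon t$. When $p,q,z$ are all near $v_2$, the difference between $d(p,z)$ and $d(q,z)$ is of second order, but it is not zero.

\section{A criterion for the $n$-midset property}\label{sec:criterion}

\begin{theorem}\label{thm:criterion}
Let $n\ge3$, and let $X_n$ and $d$ be as in Section~\ref{sec:construction}. Suppose that the following conditions hold.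
\begin{itemize}
\item[(T)] $d$ is a metric on the vertex set.
\item[(S)] $d(c,a)+d(c,b)>d(a,b)$ for every edge $[a,b]$ and every vertex $c\notin\{a,b\}$.
\item[(I)] For each $i$ the map $\varphi_i=(x_i,x_{i+1}):X_n\to\mathbb R^2$ is injective.
\end{itemize}
Then $(X_n,d)$ is a continuum with the $n$-MP.
\end{theorem}

Condition (T) makes $d$ a metric, (S) handles edges with $p$ or $q$ in their interior, and (I) prevents $h$ from vanishing at both ends of an edge. We use them in this order.

\subsection*{The metric}

\begin{proposition}\label{prop:metric}
If \textup{(T)} holds, then $d$ is a metric on $X_n$ that induces the graph topology. In particular $(X_n,d)$ is a continuum.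
\end{proposition}

\begin{proof}
Clearly $d\ge0$ and $d(x,x)=0$, and $d$ is symmetric. Let $d(x,y)=0$. If $x$ and $y$ lie on a common edge $[a,b]$, then $x=y$ because $d(a,b)>0$. Otherwise $d(x,y)$ is a convex combination of vertex distances, and every one that has positive weight must vanish. So each endpoint with positive weight in $x$ equals each endpoint with positive weight in $y$. Hence $x$ and $y$ are the same vertex.

For the triangle inequality put
\[
G=d(x,z)+d(z,y)-d(x,y)
\]
and choose, for each of the three points, an edge containing it. Away from common edges, $G$ is affine in each variable, and the inequality passes from vertices to edges. The cases differ in how many of the chosen edges coincide.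

\emph{Three different edges.} Here $G$ is affine in each of the three parameters separately, so its minimum is attained at a choice of vertices, where $G\ge0$ by (T).

\emph{$x,z\in E=[a,b]$ and $y\in F\ne E$.} Let $s_x,s_z$ be the parameters of $x,z$. By (P),
\[
d(z,y)-d(x,y)=(s_z-s_x)\bigl(d(b,y)-d(a,y)\bigr).
\]
The function $d(b,\cdot)-d(a,\cdot)$ is affine on $F$, and at the endpoints of $F$ its absolute value is at most $d(a,b)$ by (T). Hence $|d(z,y)-d(x,y)|\le|s_z-s_x|\,d(a,b)=d(x,z)$, so $G\ge0$. Exchanging $x$ and $y$ gives the case $y,z\in E$, $x\in F$.

\emph{$x,y\in E=[a,b]$ and $z\in F\ne E$.} Since $G$ is symmetric in $x,y$, we may assume that their parameters satisfy $s\le t$. Then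
\[
G=d(x,z)+d(y,z)-(t-s)\,d(a,b)
\]
is affine in $(s,t)$ on the triangle $0\le s\le t\le1$. At the corners $(0,0)$, $(1,1)$, $(0,1)$ its values are $2d(a,z)$, $2d(b,z)$, and $d(a,z)+d(b,z)-d(a,b)$. The first two are nonnegative. The third is affine in $z\in F$ and nonnegative at the endpoints of $F$ by (T).

\emph{All three points on one edge.} This is the triangle inequality on an interval.

So $d$ is a metric. Since it is continuous on $X_n\times X_n$, the identity from $X_n$ with the graph topology to $(X_n,d)$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism.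
\end{proof}

\subsection*{Zeros on one edge}
We first extend (S) from vertices to all points.

\begin{lemma}\label{lem:strict}
Assume \textup{(S)}. If $E=[a,b]$ is an edge and $c\in X_n\setminus E$, then $d(c,a)+d(c,b)>d(a,b)$.
\end{lemma}

\begin{proof}
Let $F\ne E$ be an edge containing $c$. The function $f=d(\cdot,a)+d(\cdot,b)-d(a,b)$ is affine on $F$. It vanishes at an endpoint of $F$ that lies in $\{a,b\}$ and is positive at every other endpoint, by (S). At most one endpoint of $F$ lies in $\{a,b\}$, and $c$ is not that endpoint. So an endpoint outside $\{a,b\}$ has positive weight in $c$, and $f(c)>0$.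
\end{proof}

The next lemma says that the values at the ends of an edge determine the number of zeros of $h$, as they would for an affine function, even if $h$ has a kink on the edge.

\begin{lemma}\label{lem:edge}
Assume \textup{(T)} and \textup{(S)}. Let $p\ne q$ be points of $X_n$, let $h=d(p,\cdot)-d(q,\cdot)$, and let $E=[a,b]$ be an edge with $(h(a),h(b))\ne(0,0)$. Then $h$ has exactly one zero on $E$ if $h(a)h(b)\le0$, and no zero on $E$ if $h(a)h(b)>0$.
\end{lemma}

\begin{proof}
(i) If neither $p$ nor $q$ is interior to $E$, then $h$ is affine on $E$ by (P), and the claim is clear.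

(ii) Let $p$ be interior to $E$ with parameter $s$, and let $q$ not be interior to $E$. Then $h$ is affine on each of the parameter intervals $[0,s]$ and $[s,1]$, and $h(p)=-d(p,q)<0$. So $h$ has exactly one zero on $[0,s]$ if $h(a)\ge0$ and none otherwise, and exactly one on $[s,1]$ if $h(b)\ge0$ and none otherwise. What we must exclude is that $h(a)\ge0$ and $h(b)\ge0$ hold together. If $q=a$, then $h(b)=d(p,b)-d(a,b)=-d(a,p)<0$. If $q=b$, then likewise $h(a)=d(p,a)-d(b,a)=-d(p,b)<0$. If $q\notin E$, then Lemma~\ref{lem:strict} gives
\[
h(a)+h(b)=d(a,b)-\bigl(d(q,a)+d(q,b)\bigr)<0 .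
\]
So either both end values are negative, and then their product is positive and there is no zero; or exactly one of them is nonnegative, and then the product is $\le0$ and there is exactly one zero.

(iii) If $q$ is interior to $E$ and $p$ is not, apply (ii) to $-h$, which exchanges $p$ and $q$.

(iv) Let both be interior, with parameters $s$ and $s'$; replacing $h$ by $-h$ if necessary, assume $s<s'$. At parameter $t$ we have $h=d(a,b)\bigl(|s-t|-|s'-t|\bigr)$. The end values are $\mp d(a,b)(s'-s)$, of opposite signs, and the only zero is $t=(s+s')/2$.
\end{proof}

\subsection*{Counting}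

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By Proposition~\ref{prop:metric}, $(X_n,d)$ is a continuum. Let $p\ne q$ and let $Z=\{i\in\mathbb Z_n:\Delta_i=0\}$. By (I), $\Delta_i$ and $\Delta_{i+1}$ never both vanish. By \eqref{eq:signs} the end values of $h$ are
\[
(\Delta_i,\Delta_{i+1})\ \text{on }B_i,\qquad(\Delta_i,-\Delta_{i+1})\ \text{on }A_i .
\]
So Lemma~\ref{lem:edge} applies to every edge. We count vertices first and then zeros in the interiors of edges.

The vertices in $M(p,q)$ are $v_i$ and $v_i^*$ for $i\in Z$, in all $2|Z|$ points.

If exactly one of $i,i+1$ lies in $Z$, then both products of end values vanish. Each of $B_i,A_i$ has exactly one zero, located at an endpoint, so there is no interior zero.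

If neither $i$ nor $i+1$ lies in $Z$, then exactly one of the products $\Delta_i\Delta_{i+1}$ and $-\Delta_i\Delta_{i+1}$ is negative. So exactly one of $B_i,A_i$ contains a zero, which is unique and interior to that edge.

The last case occurs for those $i$ outside $Z\cup(Z-1)$. The sets $Z$ and $Z-1$ are disjoint, again by (I), so there are $n-2|Z|$ such indices. Hence $|M(p,q)|=2|Z|+(n-2|Z|)=n$.
\end{proof}

\begin{remark}\label{rem:I}
For $n=3$, if $d$ is a metric, condition (I) is also necessary for the $3$-MP. If $\varphi_i(p)=\varphi_i(q)$ with $p\ne q$, then $h$ vanishes at the four vertices $v_i,v_{i+1},v_i^*,v_{i+1}^*$ by \eqref{eq:signs}, so $M(p,q)$ has at least four points.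
\end{remark}

\begin{remark}\label{rem:S}
Condition (S) follows from (T) and (I); we list it because it is what the proof uses and it is easy to check. Suppose that (T) holds and (S) fails, so that $d(c,a)+d(c,b)=d(a,b)$ for an edge $[a,b]$ and a vertex $c\notin\{a,b\}$. Let $p\in[a,b]$ be the point with $d(p,a)=d(c,a)$. Then $d(p,b)=d(c,b)$, and $p\ne c$ because $c\notin[a,b]$. The edge is $B_i$ or $A_i$ for some $i$, and in either case \eqref{eq:signs}, applied to the pair $p,c$, gives $\Delta_i=\Delta_{i+1}=0$. Thus $\varphi_i(p)=\varphi_i(c)$, and (I) fails.
\end{remark}

\section{Three and four points}\label{sec:examples}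

\begin{theorem}\label{thm:examples}
Conditions \textup{(T)}, \textup{(S)}, \textup{(I)} hold in the following cases:
\begin{itemize}
\item[(a)] $n=3$, $\delta(\pm1)=1$, and any $m$ with $\frac32<m<2$;
\item[(b)] $n=4$, $\delta(\pm1)=2$, $\delta(2)=3$, and $m=4$.
\end{itemize}
\end{theorem}

Together with Theorem~\ref{thm:criterion} this shows that the corresponding spaces $(X_3,d)$ and $(X_4,d)$ are continua with the $3$-MP and the $4$-MP. So it implies Theorem~\ref{thm:main}, and the conjecture is false.

Conditions (T) and (S) concern finitely many triples of vertices. Condition (I) says that certain plane drawings of $X_n$ have no crossings: since $x_i$ and $x_{i+1}$ are affine on edges, $\varphi_i$ maps each edge affinely onto the segment joining the images of its ends. One drawing is enough. The shift $\sigma$ with $v_i\mapsto v_{i+1}$, $v_i^*\mapsto v_{i+1}^*$, extended affinely over edges, is a bijection of $X_n$ that preserves $d$. So $x_{i+1}(\sigma p)=x_i(p)$ and $\varphi_{i+1}\circ\sigma=\varphi_i$, and it suffices to consider $\varphi_1$. The drawings for $n=3$ and $n=4$ are shown in Figure~\ref{fig:images}.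

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[thick] (0,1)--(1,0)--(1,1)--cycle;
\draw[thick,dashed] (0,1)--(0.75,1.75);
\draw[thick,dashed] (1,0)--(0.75,0.75);
\draw[thick,dashed] (1,1)--(1.75,0.75);
\foreach \x/\y in {0/1,1/0,1/1,1.75/0.75,0.75/1.75,0.75/0.75} {\fill (\x,\y) circle (0.8pt);}
\node[left] at (0,1) {$v_1$};
\node[below] at (1,0) {$v_2$};
\node[above right] at (1,1) {$v_3$};
\node[right] at (1.75,0.75) {$v_1^*$};
\node[above] at (0.75,1.75) {$v_2^*$};
\node[left] at (0.77,0.79) {$v_3^*$};
\end{tikzpicture}
\qquad
\begin{tikzpicture}[scale=0.95]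
\draw[gray,very thin] (-2.4,0)--(2.4,0);
\draw[gray,very thin] (0,-2.4)--(0,2.4);
\draw[thick] (-2,0)--(0,-2)--(1,0)--(0,1)--cycle;
\draw[thick,dashed] (-2,0)--(0,2);
\draw[thick,dashed] (0,-2)--(-1,0);
\draw[thick,dashed] (1,0)--(0,-1);
\draw[thick,dashed] (0,1)--(2,0);
\foreach \x/\y in {-2/0,0/-2,1/0,0/1,2/0,0/2,-1/0,0/-1} {\fill (\x,\y) circle (1.7pt);}
\node[above left] at (-2,0) {$v_1$};
\node[below right] at (0,-2) {$v_2$};
\node[above] at (1.1,0) {$v_3$};
\node[above right] at (0,1) {$v_4$};
\node[above right] at (2,0) {$v_1^*$};
\node[above right] at (0,2) {$v_2^*$};
\node[above] at (-1,0) {$v_3^*$};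
\node[left] at (0,-1) {$v_4^*$};
\end{tikzpicture}
\caption{Left: the image of $X_3$ under $\varphi_1=(x_1,x_2)$, for $m=\frac74$. Right: the image of $X_4$ under $\varphi_1-(2,2)$, with the coordinate axes in gray. The cycle $B_1,\dots,B_n$ is solid and the arms $A_i$, joining $v_i$ to $v_{i+1}^*$, are dashed. In both drawings edges meet only at common vertices, which is condition (I).}
\label{fig:images}
\end{figure}

For later use we treat (T) and (S) in the case $n=3$ for all $m$.

\begin{lemma}\label{lem:three}
Let $n=3$ and $\delta(\pm1)=1$. Then \textup{(T)} holds if and only if $m\ge\frac32$. If $m>\frac32$, then \textup{(S)} holds as well.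
\end{lemma}

\begin{proof}
Write $\mu=m-1$; the distances are listed in Section~\ref{sec:example}. If $m\le1$, then $d(v_1,v_2^*)=\mu\le0$ and (T) fails. Let $m>1$. All distances between distinct vertices are then positive, and the triangle inequalities concern triples of distinct vertices, of two kinds.

\emph{Triples $\{a,a^*,c\}$.} By \eqref{eq:antipode} the three distances are $m$, $r$, $m-r$, where $r=d(a,c)\in\{1,\mu\}$ satisfies $0<r<m$. So the triangle inequalities hold, with equality only for the pair $a,a^*$.

\emph{Triples without an antipodal pair.} These contain one vertex of each index. Since $d(a^*,c^*)=d(a,c)$, we may exchange starred and unstarred vertices. Up to this exchange, either all three vertices are unstarred and the distances are $1,1,1$; or exactly one is starred and they are $1,\mu,\mu$. The triangle inequalities for all these triples hold if and only if $2\mu\ge1$, and all of them are strict if $2\mu>1$.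

So (T) holds if and only if $\mu\ge\frac12$. If $\mu>\frac12$, the only triangle inequalities between distinct vertices that are not strict are those for $d(a,a^*)$. No edge joins a vertex to its antipode, so (S) holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:examples}]
(a) Let $\mu=m-1\in(\frac12,1)$. Lemma~\ref{lem:three} gives (T) and (S). For (I), the vertices have the following images under $\varphi_1=(x_1,x_2)$:
\[
\begin{array}{lll}
v_1\mapsto(0,1),& v_2\mapsto(1,0),& v_3\mapsto(1,1),\\[2pt]
v_1^*\mapsto(1+\mu,\mu),& v_2^*\mapsto(\mu,1+\mu),& v_3^*\mapsto(\mu,\mu).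
\end{array}
\]
The cycle is mapped injectively onto the boundary $\partial T$ of the triangle $T=\{(x,y):x\le1,\ y\le1,\ x+y\ge1\}$. At parameter $t\in[0,1]$ the arms are mapped as follows.
\begin{itemize}
\item $A_1$: $(\mu t,\ 1+\mu t)$. For $t>0$ the second coordinate exceeds $1$, and the first is less than $1$.
\item $A_2$: $(1-(1-\mu)t,\ \mu t)$. For $t>0$ both coordinates are less than $1$, because $\mu<1$, and their sum is $1+(2\mu-1)t>1$, because $\mu>\frac12$. So the point is interior to $T$.
\item $A_3$: $(1+\mu t,\ 1-(1-\mu)t)$. For $t>0$ the first coordinate exceeds $1$.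
\end{itemize}
Each arm is mapped injectively. For $t>0$ the image of $A_2$ lies in the interior of $T$ and those of $A_1$ and $A_3$ lie outside $T$; the latter two are disjoint by their first coordinates. So the images of the half-open arms ($t>0$) are disjoint from $\partial T$ and from each other, and $\varphi_1$ is injective.

(b) The distances are
\[
d(v_i,v_{i\pm1})=2,\quad d(v_i,v_{i+2})=3,\quad d(v_i,v_i^*)=4,\quad d(v_i,v_{i\pm1}^*)=2,\quad d(v_i,v_{i+2}^*)=1,
\]
and $d(a^*,c^*)=d(a,c)$. Each vertex has exactly one vertex at distance $1$, and all its other nonzero distances are at least $2$. Hence $d(c,a)+d(c,b)\ge3$ for distinct vertices $a,b,c$. This gives the triangle inequality for distances at most $3$. The distance $4$ occurs only for pairs $a,a^*$, and $d(a,c)+d(c,a^*)=4$ by \eqref{eq:antipode}. So (T) holds. All edges have length $2<3$, so (S) holds.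

For (I) we use the centered map $\varphi_1-(2,2)$. Since $m/2=2$, relation \eqref{eq:antipodal} says that $v_i$ and $v_i^*$ have opposite images. Since $\delta(\pm1)=2$, all vertices land on the coordinate axes:
\[
v_1\mapsto(-2,0),\quad v_2\mapsto(0,-2),\quad v_3\mapsto(1,0),\quad v_4\mapsto(0,1),
\]
\[
v_1^*\mapsto(2,0),\quad v_2^*\mapsto(0,2),\quad v_3^*\mapsto(-1,0),\quad v_4^*\mapsto(0,-1).
\]
These are eight distinct points. Each edge joins points on perpendicular half-axes, so it is mapped injectively and its interior is mapped into an open quadrant. In particular no interior point of an edge is mapped to the image of a vertex. Each quadrant receives two edges.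
\begin{itemize}
\item First: $B_3$ from $(1,0)$ to $(0,1)$ and $A_4$ from $(0,1)$ to $(2,0)$, with slopes $-1$ and $-\frac12$, meeting at the image of $v_4$.
\item Second: $B_4$ from $(0,1)$ to $(-2,0)$ and $A_1$ from $(-2,0)$ to $(0,2)$, with slopes $\frac12$ and $1$, meeting at the image of $v_1$.
\item Third: $B_1$ from $(-2,0)$ to $(0,-2)$ and $A_2$ from $(0,-2)$ to $(-1,0)$, with slopes $-1$ and $-2$, meeting at the image of $v_2$.
\item Fourth: $B_2$ from $(0,-2)$ to $(1,0)$ and $A_3$ from $(1,0)$ to $(0,-1)$, with slopes $2$ and $1$, meeting at the image of $v_3$.
\end{itemize}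
In each quadrant the two segments lie on distinct lines through a common endpoint, so their interiors are disjoint. Hence $\varphi_1$ is injective.
\end{proof}

\section{The exact range of the parameter for $n=3$}\label{sec:sharp}

The interval in Theorem~\ref{thm:examples}(a) cannot be enlarged. In terms of the left drawing in Figure~\ref{fig:images}: at the left end of the interval the image of the arm $A_2$ falls onto the side of the triangle that is the image of $B_1$, and from the right end on, the images of the disjoint arms $A_2$ and $A_3$ meet.

\begin{theorem}\label{thm:sharp}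
Let $n=3$ and $\delta(\pm1)=1$. Then $d$ is a metric on $X_3$ if and only if $m\ge\frac32$, and $(X_3,d)$ is a metric space with the $3$-MP if and only if $\frac32<m<2$.
\end{theorem}

\begin{proof}
If $m<\frac32$, then $d$ is not a metric even on the vertices, by Lemma~\ref{lem:three}. If $m\ge\frac32$, then (T) holds by the same lemma, and $d$ is a metric on $X_3$ by Proposition~\ref{prop:metric}. For $\frac32<m<2$ the $3$-MP holds by Theorems~\ref{thm:criterion} and \ref{thm:examples}(a). It remains to see that it fails for $m=\frac32$ and for $m\ge2$. Let $\mu=m-1$.

Let $m=\frac32$, so $\mu=\frac12$. Take $p$ to be the midpoint of $B_1$ and $q=v_3^*$. Then $d(p,v_1)=d(p,v_2)=\frac12=d(q,v_1)=d(q,v_2)$, so $\varphi_1(p)=\varphi_1(q)$, and $M(p,q)$ has at least four points by Remark~\ref{rem:I}.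

Let $m\ge2$, so $\mu\ge1$. Let $p\in A_2$ and $q\in A_3$ have the parameters
\[
s=\frac{\mu}{2\mu-1},\qquad t=\frac{\mu-1}{2\mu-1},
\]
both in $[0,1]$ because $\mu\ge1$. The formulas for $A_2$ and $A_3$ in the proof of Theorem~\ref{thm:examples}(a), which are valid for every $\mu$, give
\[
\varphi_1(p)=(1+(\mu-1)s,\ \mu s),\qquad \varphi_1(q)=(1+\mu t,\ 1+(\mu-1)t).
\]
Here $(\mu-1)s=\mu t$ and $\mu s-(\mu-1)t=\frac{\mu^2-(\mu-1)^2}{2\mu-1}=1$, so $\varphi_1(p)=\varphi_1(q)$ and $\Delta_1=\Delta_2=0$. Moreover $p\ne q$ because $A_2\cap A_3=\emptyset$. Neither point is interior to $B_1$, so $h$ is affine on $B_1$ by (P). It vanishes at both ends, so $B_1\subset M(p,q)$ and the midset is infinite.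
\end{proof}

\begin{thebibliography}{1}
\bibitem{TMP}
\emph{No Continuum In $E^2$ Has The TMP. I. Arcs And Spheres},
http://www.ams.org/proc/1990-110-04/S0002-9939-1990-1027099-X/S0002-9939-1990-1027099-X.pdf
\end{thebibliography}
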